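\title{Artin approximation for formal maps on CR submanifolds and the codimension of the CR orbits}

\begin{abstract}
Let $M\subset\mathbb C^N$ be a real-analytic CR submanifold and $S'\subset\mathbb C^N\times\mathbb C^{N'}$ a real-analytic subset. The pair $(M,S')$ has the Artin approximation property if every formal holomorphic map whose graph over $M$ lies in $S'$ can be approximated, to any order, by convergent maps with the same property. This is known to hold when the CR orbits of $M$ all have the same dimension and codimension at most one and $S'$ is partially algebraic, and it has been asked whether either restriction can be removed. We show that the restriction on the codimension cannot: the property fails for $M=\mathbb C\times\mathbb R^2$ and an explicit partially algebraic $S'$. We show that the restriction on $S'$ can: in codimension at most one the property holds for every real-analytic $S'$. Together these results characterize, among the connected $M$ with CR orbits of constant dimension, those for which the property holds for all $S'$.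
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The Artin approximation property}

Artin's theorem says that a formal solution of a system of analytic equations can be approximated by convergent solutions.

\begin{theorem}[Artin \cite{Artin}]\label{thm:artin}
Let $\mathbb K$ be $\mathbb R$ or $\mathbb C$, let $F_1,\dots,F_\nu\in\mathbb K\{x,y\}$ be convergent power series, and let $\hat y(x)$ be a tuple of formal power series over $\mathbb K$ with $\hat y(0)=0$ and $F_i(x,\hat y(x))=0$ for all $i$. For every $c\ge1$ there is a tuple $y(x)$ of convergent power series over $\mathbb K$ with $F_i(x,y(x))=0$ for all $i$ and $y-\hat y$ of order at least $c$.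
\end{theorem}

This paper is about a version in which the unknown is holomorphic, while the equations are real-analytic and are imposed only along a real submanifold. Let $M\subset\mathbb C^N$ be a real-analytic submanifold. It is \emph{CR} if the complex tangent space $T^c_qM=T_qM\cap iT_qM$ has dimension independent of $q\in M$. Let $M$ be CR, let $S'$ be a real-analytic subset of $\mathbb C^N_Z\times\mathbb C^{N'}_{Z'}$, let $p\in M$, and let $H:(\mathbb C^N,p)\to\mathbb C^{N'}$ be a formal holomorphic map, that is, an $N'$-tuple of formal power series in $Z-p$. We write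
\begin{equation}\label{eq:graph}
\operatorname{Graph}H\cap(M\times\mathbb C^{N'})\subset S'
\end{equation}
if for every germ $\rho$ at $(p,H(p))$ of a real-analytic function vanishing on $S'$, the formal series $\rho(Z,H(Z))$, pulled back by a real-analytic parametrization of $M$ near $p$, is zero; we abbreviate the last condition as $\rho(Z,H(Z))|_M=0$. For a convergent germ, \eqref{eq:graph} means that $(Z,H(Z))\in S'$ for $Z\in M$ near $p$. For example, if $S'=\mathbb C^N\times M'$, then \eqref{eq:graph} says that $H$ sends $M$ into $M'$.

\begin{definition}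
The pair $(M,S')$ has the \emph{Artin approximation property} if for every $p\in M$, every positive integer $\ell$ and every formal holomorphic map $H$ at $p$ satisfying \eqref{eq:graph}, there is a germ at $p$ of a holomorphic map $h$ that agrees with $H$ at $p$ up to order $\ell$ and satisfies \eqref{eq:graph}.
\end{definition}

Two examples show when Theorem~\ref{thm:artin} applies directly and what stands in its way.

\begin{example}\label{ex:real}
Let $M=\mathbb R^N\subset\mathbb C^N$ and $p=0$. Write $H=U+iV$, where $U,V$ have real coefficients, and let $\rho_1,\dots,\rho_\nu$ generate the ideal of real-valued germs at $(0,H(0))$ vanishing on $S'$. The conditions $\rho_i(x,U(x)+iV(x))=0$ are real-analytic equations for the real unknowns $(U,V)$. Theorem~\ref{thm:artin} over $\mathbb R$ gives convergent real solutions $\tilde U,\tilde V$ agreeing with $U,V$ up to order $\ell$, and $h(Z)=\tilde U(Z)+i\tilde V(Z)$ is the required map. So $(\mathbb R^N,S')$ has the Artin approximation property for every $S'$.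
\end{example}

\begin{example}\label{ex:constraint}
Let $M=\mathbb C_z\times\mathbb R^c_t\subset\mathbb C^{1+c}$ and $S'=\{\operatorname{Im}Z'_1=0\}$. Treating $z$ and $\chi=\bar z$ as independent variables, \eqref{eq:graph} reads $H_1(z,t)=\bar H_1(\chi,t)$, where $\bar H_1$ has the conjugate coefficients. Hence $H_1$ does not depend on $z$. A real equation can thus force some components of the unknown to depend on $t$ alone, while further equations may couple them with components depending on all variables. Theorem~\ref{thm:artin} does not keep track of such constraints.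
\end{example}

The variables $t$ in Example~\ref{ex:constraint} are those transverse to the CR orbits. For a neighborhood $U$ of $p$ in $M$, consider the set of points of $U$ that can be reached from $p$ by a piecewise differentiable curve in $U$ with tangent vectors in $T^cM$. For all small $U$ these sets have the same germ at $p$, which is the germ of a real-analytic CR submanifold of $M$, the \emph{CR orbit} $\mathcal O_p$. One calls $M$ \emph{minimal} at $p$ if $\mathcal O_p$ is open in $M$. For $M=\mathbb C\times\mathbb R^c$ the orbits are the sets $\mathbb C\times\{t\}$, of codimension $c$.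

The set $S'$ is \emph{partially algebraic} if it is locally given by the vanishing of finitely many functions that are real polynomials in $Z'$ with real-analytic coefficients in $Z$. The problem treated here was posed in \cite{AFCR}. It starts from the following known result, whose case of an everywhere minimal $M$ was known earlier.

\begin{theorem}\label{thm:known}
Let $M\subset\mathbb C^N$ be a connected real-analytic CR submanifold whose CR orbits all have the same dimension and codimension at most one in $M$. Then $(M,S')$ has the Artin approximation property for every partially algebraic $S'\subset\mathbb C^N\times\mathbb C^{N'}$.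
\end{theorem}

The problem is to decide whether either restriction can be removed.
\begin{itemize}
\item[(a)] Does the conclusion hold for every connected $M$ whose CR orbits all have the same dimension, of arbitrary codimension, and every partially algebraic $S'$?
\item[(b)] Does it hold for every $M$ as in Theorem~\ref{thm:known} and every real-analytic $S'$?
\end{itemize}
The simplest cases suggest a positive answer to (a): the property holds for small codimension by Theorem~\ref{thm:known}, and for the largest possible codimension by Example~\ref{ex:real}, where the orbits are points. The truth is that it fails in between, and that the nature of $S'$ plays no role.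

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $M=\mathbb C_z\times\mathbb R^2\subset\mathbb C^3_{(z,w_1,w_2)}$ be given by $\operatorname{Im}w_1=\operatorname{Im}w_2=0$; its CR orbits $\mathbb C\times\{t\}$ have codimension two. Let
\[
g(z,s)=z\int_0^1e^{zx+sz^2x(1-x)}\,dx ,
\]
an entire function, and let $S'\subset\mathbb C^3\times\mathbb C^3_{(a,b,k)}$ be given by
\begin{equation}\label{eq:Sprime}
a-\bar a=0,\qquad b-\bar b=0,\qquad \Phi:=a+e^zb-g(z,w_1)-(w_2-zw_1)k=0 .
\end{equation}
Then $S'$ is partially algebraic, and there is a formal map $H$ at $0$ satisfying \eqref{eq:graph} such that no germ of a holomorphic map $h$ at $0$ with $h(0)=H(0)$ satisfies \eqref{eq:graph}.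
\end{theorem}

So the answer to (a) is no, and by Theorem~\ref{thm:known} codimension two is the smallest in which this can happen.

\begin{theorem}\label{thm:B}
Let $M\subset\mathbb C^N$ be a real-analytic CR submanifold whose CR orbits all have the same dimension and codimension at most one in $M$. Let $p\in M$, let $H:(\mathbb C^N,p)\to\mathbb C^{N'}$ be a formal holomorphic map, and let $\rho_1,\dots,\rho_\nu$ be germs of real-analytic functions at $(p,H(p))$ with $\rho_i(Z,H(Z))|_M=0$. Then for each $\ell$ there is a holomorphic germ $h$ agreeing with $H$ at $p$ up to order $\ell$ such that $\rho_i(Z,h(Z))=0$ for all $i$ and all $Z\in M$ near $p$.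
\end{theorem}

The ideal of germs at $(p,H(p))$ vanishing on $S'$ is finitely generated, and the germ of $S'$ is its zero set. Applying Theorem~\ref{thm:B} to generators of this ideal shows that the answer to (b) is yes. The two theorems combine into a classification.

\begin{theorem}\label{thm:C}
Let $M\subset\mathbb C^N$ be a connected real-analytic CR submanifold whose CR orbits all have the same codimension $c$ in $M$. Allow $S'$ to be a real-analytic subset of an open subset of $\mathbb C^{N+N'}$, with $N'$ arbitrary (only germs matter). The following are equivalent: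
\begin{enumerate}
\item $(M,S')$ has the Artin approximation property for all real-analytic $S'$;
\item $(M,S')$ has it for all partially algebraic $S'$;
\item $c\le1$, or $M$ is totally real, that is, $T^cM=0$.
\end{enumerate}
If (3) fails, then at every $p\in M$ there are a partially algebraic $S'$, with $N'=3$, and a formal $H$ satisfying \eqref{eq:graph} such that no convergent $h$ with $h(p)=H(p)$ satisfies \eqref{eq:graph}.
\end{theorem}

Section~\ref{sec:facts} collects conventions and standard facts, and Section~\ref{sec:counter} proves Theorem~\ref{thm:A}. The proof of Theorem~\ref{thm:B}, which does not use Theorem~\ref{thm:known}, occupies Sections~\ref{sec:normal}--\ref{sec:end}; its plan is explained on the model $\mathbb C\times\mathbb R$ in Section~\ref{sec:model}. Theorem~\ref{thm:C} is proved in Section~\ref{sec:class}.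

\section{Conventions and standard facts}\label{sec:facts}

Functions are germs at $0$ unless said otherwise. For a power series $f$, $\bar f$ is the series with conjugate coefficients and $\operatorname{ord}f$ is its order; $\mathfrak m$ is the maximal ideal of the formal power series ring over $\mathbb C$ at hand, so that agreement up to order $\ell$ is congruence modulo $\mathfrak m^{\ell+1}$. A \emph{$\sigma$-minor} of a matrix is the determinant of a $\sigma\times\sigma$ submatrix. The \emph{rank} of a set of rows over a field is the dimension of their span. The symbol $\partial_Xf$ denotes the row of partial derivatives of $f$ in the variables $X$, or the Jacobian matrix if $f$ is a tuple.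

\subsection{CR geometry}

A real-analytic submanifold $M\subset\mathbb C^N$ is \emph{generic} if $T_qM+iT_qM=\mathbb C^N$ for all $q$; equivalently, if $\phi_1,\dots,\phi_k$ are real defining functions with independent differentials, then the complex differentials $\partial\phi_1,\dots,\partial\phi_k$ are independent over $\mathbb C$ along $M$. In that case $M$ is CR and $N=n+k$, where $n=\dim_{\mathbb C}T^c_qM$ is the \emph{CR dimension}. A function $f$ on a CR submanifold is \emph{CR} if $df$ is complex linear on $T^cM$. Restrictions of holomorphic functions are CR, and a real-valued $f$ is CR if and only if $df$ vanishes on $T^cM$, because a complex linear form with real values is zero. We use the following facts.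
\begin{itemize}
\item[(C1)] \emph{Intrinsic complexification.} Near a point of a real-analytic CR submanifold $M$ there are holomorphic coordinates $(Z_1,Z_2)$ in which $M$ is a generic submanifold of $\mathbb C^{N_1}\times\{0\}$.
\item[(C2)] If $M$ is generic, a holomorphic germ vanishing on $M$ is zero, and every real-analytic CR function on $M$ extends locally to a holomorphic function.
\item[(C3)] \emph{Nagano's theorem.} Let $\mathfrak g$ be the Lie algebra of vector fields generated by the real-analytic sections of $T^cM$ on a small neighborhood of a point, and $\mathfrak g(q)$ the space of its values at $q$. Then $T_q\mathcal O_q=\mathfrak g(q)$.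
\end{itemize}

\begin{lemma}\label{lem:orbitcoord}
Let $M\ni0$ be generic, with all CR orbits of codimension $c$. There are holomorphic germs $t_1,\dots,t_c$ vanishing at $0$ and real on $M$ such that:
\begin{enumerate}
\item the differentials of the $t_i|_M$ are independent and their common kernel at $q$ is $\mathfrak g(q)$;
\item the complex differentials $dt_i(0)$ are independent over $\mathbb C$ and vanish on $T^c_0M$;
\item every real-valued real-analytic CR function on $M$ near $0$ is a convergent power series in $t_1|_M,\dots,t_c|_M$.
\end{enumerate}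
\end{lemma}

\begin{proof}
By (C3) and the hypothesis, $q\mapsto\mathfrak g(q)$ has constant corank $c$, so it is a real-analytic distribution, and it is involutive because $\mathfrak g$ is a Lie algebra. The Frobenius theorem gives real-analytic real functions $t_i$ on $M$ with (1). Since $T^cM\subset\mathfrak g$, they are CR and extend holomorphically by (C2). If $\sum\lambda_i\,dt_i(0)=0$ with $\lambda_i\in\mathbb C$, restrict to $T_0M$, where the $dt_i(0)$ are real and independent over $\mathbb R$: the real and imaginary parts of the $\lambda_i$ vanish. This gives (2). A real CR function is annihilated by the sections of $T^cM$, hence by $\mathfrak g$; in real-analytic coordinates on $M$ that contain the $t_i|_M$, it does not depend on the other coordinates.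
\end{proof}

\subsection{Power series and commutative algebra}

A series $f(v,u_q)$ is \emph{$u_q$-regular of order $r$} if $f(0,u_q)$ has finite order $r$.
\begin{itemize}
\item[(A1)] \emph{Weierstrass.} If $f$ is $u_q$-regular of order $r$, every $h\in\mathbb C[[v,u_q]]$ is uniquely $h=Ef+\sum_{i<r}\varphi_i(v)u_q^i$, and $E,\varphi_i$ converge if $f,h$ do. Also $f$ is a unit times a polynomial $u_q^r+\sum_{i<r}A_i(v)u_q^i$ with $A_i(0)=0$. A nonzero series becomes regular in its last variable after a linear change of variables. The rings of formal and of convergent power series over $\mathbb R$ or $\mathbb C$ are Noetherian.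
\item[(A2)] \emph{Formal implicit function theorem.} Let $S$ be a commutative ring and $\Gamma\in S[[W',y]]^e$, where $W'$ has $e$ components, $\Gamma(0)=0$ and $\det\partial_{W'}\Gamma(0)$ is a unit of $S$. There is a unique $W'(y)\in S[[y]]^e$ with $W'(0)=0$ and $\Gamma(W'(y),y)=0$, and $S[[y]]\to S[[W',y]]/(\Gamma)$ is an isomorphism.
\item[(A3)] A Noetherian local ring $R$ is \emph{regular} if its maximal ideal is generated by $\dim R$ elements. Such a ring is a normal domain; for every prime $P$ one has $\operatorname{ht}P+\dim R/P=\dim R$, and $R_P$ is regular, so that $PR_P/P^2R_P$ has dimension $\operatorname{ht}P$ over $R_P/PR_P$.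
\item[(A4)] If a ring is a finite module over a subring, both have the same dimension. If an element of a domain is integral over a normal subring $R$, its minimal polynomial over $\operatorname{Frac}R$ has coefficients in $R$.
\item[(A5)] If $R$ is Noetherian local with completion $\hat R$, then $I\hat R\cap R=I$ for every ideal $I$ of $R$ (faithful flatness of completion).
\item[(A6)] By the Cauchy--Binet formula, multiplying an $r\times N$ matrix over a ring $V$ on the right by an element of $GL_N(V)$ does not change the ideal generated by its $r$-minors.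
\item[(A7)] If $g(\xi)\ne0$ and $\tilde\xi\equiv\xi$ modulo $\mathfrak m^c$ with $c>\operatorname{ord}g(\xi)$, then $g(\tilde\xi)\neq0$, since $g(\tilde\xi)\equiv g(\xi)$ modulo $\mathfrak m^c$.
\end{itemize}

\begin{lemma}\label{lem:arc}
Let $0\ne f\in\mathbb C[[m,t,v]]$, where $t$ is one variable and $m,v$ are tuples. Then $f(m,t,\mathbf ct)\ne0$ for all constant vectors $\mathbf c$ outside a proper algebraic set.
\end{lemma}

\begin{proof}
Let $f_0$ be the nonzero part of $f$ of lowest degree $k$ in $(t,v)$, a form with coefficients in $\mathbb C[[m]]$. The coefficient of $t^k$ in $f(m,t,\mathbf ct)$ is $f_0(m,1,\mathbf c)$, and for some $\alpha$ the coefficient of $m^\alpha$ in it is a nonzero polynomial in $\mathbf c$.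
\end{proof}

\section{The counterexample in codimension two}\label{sec:counter}

By Example~\ref{ex:constraint}, the first two equations in \eqref{eq:Sprime} force $a=\alpha(t)$ and $b=\beta(t)$ with $t=(t_1,t_2)$. The third says that $\alpha(t)+e^z\beta(t)-g(z,t_1)$ is divisible by $t_2-zt_1$, that is, vanishes when $(z,t_1,t_2)=(u,s,su)$. Under this substitution the homogeneous part of degree $d$ of a series in $t$ becomes $s^d$ times a polynomial in $u$ of degree at most $d$. So the coefficient of $s^d$ in $g(u,s)$ must be of the form $p(u)+q(u)e^u$ with $\deg p,\deg q\le d$. It determines $p$ and $q$, but it does not bound them: the $2d+2$ coefficients of $p,q$ can be chosen so that $p+qe^u$ vanishes to order $2d+1$ at $0$, and then $p+qe^u$ is much smaller than $p$ and $q$. The function $g$ is assembled from such combinations.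

\begin{lemma}\label{lem:series}
There are $f_0,f_1\in\mathbb R[[t_1,t_2]]$ and $k\in\mathbb C[[z,t_1,t_2]]$ such that
\begin{equation}\label{eq:div}
f_0(t)+e^zf_1(t)-g(z,t_1)=(t_2-zt_1)\,k(z,t),
\end{equation}
$f_0(0)=-1$, $f_1(0)=1$, $k(0)=2$, and $f_0$ diverges. If $\alpha,\beta\in\mathbb C[[t_1,t_2]]$ satisfy $\alpha(s,su)+e^u\beta(s,su)=g(u,s)$, then $\alpha=f_0$ and $\beta=f_1$.
\end{lemma}

\begin{proof}
For $d\ge0$ let $P(x)=x^d(1-x)^d$. Integrating by parts $2d+1$ times and using $P^{(j)}(0)=P^{(j)}(1)=0$ for $j<d$, we get
\[
u^{2d+1}\int_0^1P(x)e^{ux}\,dx=p_d(u)+q_d(u)e^u,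
\]
\[
p_d=-\sum_{j=d}^{2d}(-1)^jP^{(j)}(0)\,u^{2d-j},\qquad q_d=\sum_{j=d}^{2d}(-1)^jP^{(j)}(1)\,u^{2d-j}.
\]
These are real polynomials of degree at most $d$, so $t_1^dp_d(t_2/t_1)$ and $t_1^dq_d(t_2/t_1)$ are forms of degree $d$, and we may put
\[
f_0(t)=\sum_{d\ge0}\frac{t_1^d}{d!}\,p_d(t_2/t_1),\qquad f_1(t)=\sum_{d\ge0}\frac{t_1^d}{d!}\,q_d(t_2/t_1).
\]
Since $p_d(0)=-P^{(2d)}(0)=-(-1)^d(2d)!$, the coefficient of $t_1^d$ in $f_0$ has absolute value $(2d)!/d!\ge d!$, and $f_0$ diverges. As formal series in $(s,u)$,
\begin{equation}\label{eq:blowup}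
f_0(s,su)+e^uf_1(s,su)=\sum_{d\ge0}\frac{s^d}{d!}\,u^{2d+1}\int_0^1x^d(1-x)^de^{ux}\,dx=g(u,s).
\end{equation}
Divide the left side of \eqref{eq:div} by $t_2-zt_1$, which is $t_2$-regular of order one. The remainder is the value at $t_2=zt_1$, which is zero by \eqref{eq:blowup}; the quotient is $k$.

For $d=0$ we find $p_0=-1$, $q_0=1$. For $d=1$, $P'=1-2x$ and $P''=-2$ give $p_1=u+2$, $q_1=u-2$. Thus $f_0=-1+2t_1+t_2+\cdots$ and $f_1=1-2t_1+t_2+\cdots$. Putting $z=t_1=0$ in \eqref{eq:div} gives $2t_2+\dots=t_2\,k(0,0,t_2)$, so $k(0)=2$.

Finally, subtract \eqref{eq:blowup} from the identity satisfied by $\alpha,\beta$. The coefficient of $s^d$ is $A_d(u)+e^uB_d(u)=0$, where $A_d,B_d$ are the values at $(1,u)$ of the homogeneous parts of degree $d$ of $\alpha-f_0$ and $\beta-f_1$. They are polynomials, and $e^u$ is not a rational function, so $A_d=B_d=0$ for all $d$.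
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The set $S'$ is the zero set of the four real functions $\operatorname{Im}a$, $\operatorname{Im}b$, $\operatorname{Re}\Phi$, $\operatorname{Im}\Phi$, which are of degree one in the real and imaginary parts of $(a,b,k)$; so $S'$ is partially algebraic. Let $H=(f_0(w),f_1(w),k(z,w))$, with $H(0)=(-1,1,2)$. On $M$ the series $f_0(w),f_1(w)$ are real, and $\Phi$ vanishes on the graph of $H$ by \eqref{eq:div}; so the four functions vanish on the graph of $H$ over $M$. Condition \eqref{eq:graph} concerns all germs vanishing on $S'$, so we check that these four generate the ideal. As $\partial_zg(0,0)=1$ and $\partial_sg(0,0)=0$, at the point $(0,H(0))$ we have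
\[
d\Phi=da+db+b\,dz-dz-k\,dw_2=da+db-2\,dw_2 .
\]
Hence $d\operatorname{Im}a$, $d\operatorname{Im}b$, $d\operatorname{Re}\Phi=d\operatorname{Re}(a+b-2w_2)$ and $d\operatorname{Im}\Phi=d\operatorname{Im}(a+b-2w_2)$ are independent. The four functions are part of a real-analytic coordinate system, so they generate the ideal of germs vanishing on their zero set, and $H$ satisfies \eqref{eq:graph}.

Suppose that $h=(a,b,\tilde k)$ is convergent and satisfies \eqref{eq:graph}. For fixed real $t$, the functions $a(z,t),b(z,t)$ are real and holomorphic in $z$, hence constant: $a=\alpha(t)$, $b=\beta(t)$ with $\alpha,\beta$ convergent. The identity $\alpha(t)+e^z\beta(t)-g(z,t_1)=(t_2-zt_1)\tilde k(z,t)$ holds for real $t$, hence as an identity of power series. Putting $z=u$, $t=(s,su)$ and applying Lemma~\ref{lem:series}, we get $\alpha=f_0$, which diverges. This is a contradiction.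
\end{proof}

\section{Normal form and the complexified equations}\label{sec:normal}

We begin the proof of Theorem~\ref{thm:B}. After translations, $p=0$ and $H(0)=0$. Local biholomorphisms of $(\mathbb C^N,0)$ preserve hypotheses and conclusion.

\subsection{Reduction to a generic $M$ with orbits of codimension one}\label{sub:red}

Take coordinates $(Z_1,Z_2)$ as in (C1). The hypothesis involves only $H(Z_1,0)$. Suppose that $h_1(Z_1)$ solves the problem for $H(Z_1,0)$ and the generic manifold $M\subset\mathbb C^{N_1}$, and let $T(Z_1,Z_2)$ be the Taylor polynomial of order $\ell$ of $H(Z_1,Z_2)-H(Z_1,0)$. Each monomial of $T$ involves $Z_2$, so $h=h_1+T$ equals $h_1$ on $M$, and $h\equiv H$ modulo $\mathfrak m^{\ell+1}$. We may therefore assume that $M$ is generic.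

If the orbits are open, replace $M$ by $M\times\mathbb R\subset\mathbb C^{N+1}$, whose orbits $\mathcal O_q\times\{t\}$ have codimension one, and regard $H$ and the $\rho_i$ as independent of the new variable $t$. If $h(Z,t)$ solves the new problem, then $h(Z,0)$ solves the old one. We may therefore assume that the codimension is exactly one.

\subsection{Coordinates}

Let $t$ be the function given by Lemma~\ref{lem:orbitcoord} with $c=1$. Let $n$ be the CR dimension of $M$ and $d+1$ its codimension, so $N=n+d+1$. Since $dt(0)\ne0$ vanishes on $T_0^cM$, there are holomorphic coordinates $Z=(z,w,t)$, $z\in\mathbb C^n$, $w\in\mathbb C^d$, with $T^c_0M=\{w=0,\,t=0\}$. Within the hypersurface $\operatorname{Im}t=0$, $M$ is given by $\phi(z,w,\bar z,\bar w,t)=0$, where $\phi$ is a convergent $d$-tuple that is real for real $t$, which means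
\[
\phi(z,w,\chi,\tau,t)=\bar\phi(\chi,\tau,z,w,t).
\]
By genericity the complex differentials at $0$ of the $d+1$ defining functions $\operatorname{Im}t$, $\phi_j(z,w,\bar z,\bar w,\operatorname{Re}t)$ are independent. They vanish on $T^c_0M$, so they are combinations of the $dw_j$ and $dt$, and therefore $\det\partial_w\phi(0)\ne0$. Solving $\phi(z,w,\chi,\tau,t)=0$ for $w$ gives $w=Q(z,\chi,\tau,t)$ with $Q(0)=0$. The same equation, written $\bar\phi(\chi,\tau,z,w,t)=0$, is solved for $\tau$ by the conjugate series. Thus $M=\{t\in\mathbb R,\ w=Q(z,\bar z,\bar w,t)\}$ and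
\begin{equation}\label{eq:Q}
w=Q(z,\chi,\tau,t)\iff\tau=\bar Q(\chi,z,w,t).
\end{equation}
Write $m=(z,w)$, $m'=(\chi,\tau)$, and let $\mathcal M$ be the complex manifold of triples $(m,m',t)$ near $0$ satisfying \eqref{eq:Q}. For fixed $m'$ and $t$, the points $m$ with $(m,m',t)\in\mathcal M$ form an $n$-dimensional complex manifold parametrized by $z$ (a Segre variety), and symmetrically for fixed $m$.

The slice $M_0=M\cap\{t=0\}$ is a generic submanifold of $\mathbb C^{n+d}$ of codimension $d$, and $T^cM_0=T^cM|_{M_0}$ since both have rank $n$. The elements of $\mathfrak g$ are tangent to $M_0$ and $\mathfrak g(0)=T_0M_0$. Hence: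
\begin{equation}\label{eq:minimal}
\text{iterated brackets of real-analytic sections of }T^cM_0\text{ span }T_0M_0 .
\end{equation}

\subsection{Complexification}

Write $\rho_i(Z,X)=F_i(Z,\bar Z,X,\bar X)$ with $F_i(Z,\zeta,X,Y)$ convergent. Let $\sigma\mapsto Z(\sigma)$ be a real-analytic parametrization of $M$, and extend $\sigma\mapsto(Z(\sigma),\bar Z(\sigma))$ to complex $\sigma$. The extension is an immersion at $0$: if $v_1+iv_2$ is in the kernel, with $v_1,v_2$ real, then $dZ(v_1)\pm i\,dZ(v_2)=0$, so $v_1=v_2=0$. Its image lies in $\mathcal M$, embedded by $Z=(m,t)$, $\zeta=(m',t)$, and has the same dimension $2n+d+1$; so it parametrizes $\mathcal M$. The hypothesis of Theorem~\ref{thm:B} is therefore equivalent to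
\begin{equation}\label{eq:cx}
F_i\big((m,t),(m',t),H(m,t),\bar H(m',t)\big)=0\quad\text{in }\mathbb C[[\mathcal M]],\qquad i=1,\dots,\nu,
\end{equation}
where $\mathbb C[[\mathcal M]]$ is the ring of formal series in coordinates of $\mathcal M$. Conversely, if a convergent $h$ satisfies \eqref{eq:cx}, then putting $m'=\bar m$ and $t$ real gives $\rho_i(Z,h(Z))=0$ on $M$.

\section{The model $\mathbb C\times\mathbb R$ and the plan of the proof}\label{sec:model}

Let $M=\mathbb C_z\times\mathbb R_t$, so $d=0$ and $\mathcal M$ has the free coordinates $(z,\chi,t)$, and let $N'=1$. Consider first $S'=\{\operatorname{Im}(X-ze^X)=0\}$. Equation \eqref{eq:cx} is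
\[
H(z,t)-ze^{H(z,t)}=\bar H(\chi,t)-\chi e^{\bar H(\chi,t)} .
\]
Put $\chi=0$ and $b(t)=\bar H(0,t)$. Then $H-ze^H=b(t)$, so $H(z,t)=G(z,b(t))$, where $G(z,v)$ is the convergent solution of $G-ze^G=v$, $G(0)=0$, which has real coefficients. Putting also $z=0$ shows that $b$ is real. Conversely, $G(z,\tilde b(t))$ is a solution for every real series $\tilde b$ with $\tilde b(0)=0$, and a truncation of $b$ gives the convergent approximation. The series $H$ may diverge, but all its divergence is carried by one series in the variable $t$.

The same mechanism works whenever $N'=1$, $d=0$, $n=1$ and one of the equations, say $F$, has $F_X(z,\chi,t,H,\bar H)\ne0$. By Lemma~\ref{lem:arc} we can freeze the point $\chi$ on an arc $\chi=\mathbf ct$ along which $F_X$ stays nonzero. Then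
\[
B(z,X)=F\big(z,\mathbf ct,t,X,\bar H(\mathbf ct,t)\big)
\]
is a convergent series in $z,t,X$ and the formal series $\bar H(\mathbf ct,t)$; it satisfies $B(z,H)=0$ and $B_X(z,H)\ne0$. Let $L\{z\}$ be the ring of series $G(z,t,b(t))$ with $G$ convergent and $b$ a tuple of formal series in $t$. Proposition~\ref{prop:L7} below, an approximation theorem for such rings, gives $\tilde H\in L\{z\}$ with $B(z,\tilde H)=0$ and $\tilde H\equiv H$ modulo $\mathfrak m^c$. Now $0=B(z,\tilde H)-B(z,H)=(\tilde H-H)(B_X(z,H)+\varepsilon)$ with $\varepsilon\in\mathfrak m^c$, so $\tilde H=H$ for $c$ large. Thus $H=G(z,t,b(t))$, and expanding \eqref{eq:cx} in powers of $z,\chi$ turns it into real-analytic equations for the real and imaginary parts of $b(t)$, to which Theorem~\ref{thm:artin} applies.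

The general proof follows this pattern: find equations $B(m,X)=0$ over $L$ that involve $H$ alone and imply \eqref{eq:cx}, solve them in $L\{m\}$, and finish with Theorem~\ref{thm:artin} in the variable $t$. Three difficulties arise.
\begin{enumerate}
\item One needs the approximation theorem in $L\{u\}$. This is Section~\ref{sec:L}, and it is where the number of variables $t$ matters.
\item For $N'>1$ the equations need not determine $H$, and one must know how many independent equations $B$ to look for. Equations on $H(m,t)$ come not only from the $F_i$ but from all relations between derivatives of $H$ and $\bar H$ at several points linked by $\mathcal M$. Section~\ref{sec:trees} defines the maximal number $e$ of independent ones and shows that maximality makes all relations persist under a canonical deformation.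
\item For $d>0$, freezing $m'$ confines $m$ to an $n$-dimensional Segre variety. To reach all $m$ one moves along a chain of Segre varieties, and at each step the formal data at the earlier points must be replaced by data in $L$ without destroying the relation. This is Section~\ref{sec:chains}.
\end{enumerate}

\section{Series that are convergent over $\mathbb C[[t]]$}\label{sec:L}

\subsection{The rings $L\{u\}$}

Let $L=\mathbb C[[t]]$, with $t$ one variable. For $u=(u_1,\dots,u_q)$ let $L\{u\}\subset\mathbb C[[t,u]]$ be the set of all series
\[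
g(t,u,b(t)),\qquad g\in\mathbb C\{t,u,v_1,\dots,v_r\},\quad b\in(t\,\mathbb C[[t]])^r,\quad r\ge0 .
\]
For $q=0$ this is $L$. When variables $X$ are to be replaced by a series $\xi$ with $\xi(0)\neq0$, they are understood to be centered at $\xi(0)$; that is, $L\{u,X\}$ means $L\{u,X-\xi(0)\}$. Any finite family of elements of $L\{u\}$ can be written with a common $b$. So a construction that is available for convergent series can be carried out with $v$ as parameters and followed by the substitution $v=b(t)$. This proves part (1) of the next lemma.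

\begin{lemma}\label{lem:Lbasic}
\begin{enumerate}
\item $L\{u\}$ is a ring containing $\mathbb C\{t,u\}$ and $L$. It is closed under $\partial_{u_i}$, under conjugation of coefficients, and under inversion of elements with $f(0)\ne0$. If $f\in L\{u\}$ and $\varphi\in L\{u'\}^q$ with $\varphi(0)=0$, then $f(t,\varphi)\in L\{u'\}$. The implicit function theorem (for unknowns among the variables other than $t$) and Taylor's formula $f(X+Y)=f(X)+\partial_Xf(X)Y+\sum Y_jY_kf_{jk}(X,Y)$ hold within these rings.
\item If $f\in L\{u\}$ is divisible by $t$ in $\mathbb C[[t,u]]$, then $f/t\in L\{u\}$. The map $f\mapsto f|_{t=0}$ induces $L\{u\}/(t)\cong\mathbb C\{u\}$.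
\item If $f\in L\{u\}$ is $u_q$-regular of order $r$, every $h\in L\{u\}$ is $h=Ef+\sum_{i<r}\varphi_iu_q^i$ with $E\in L\{u\}$, $\varphi_i\in L\{u_1,\dots,u_{q-1}\}$. Every $f\neq0$ is $t^af_1$ with $f_1\in L\{u\}$, $t\nmid f_1$, and if $q\ge1$ then $f_1$ is $u_q$-regular after a linear change of $u$.
\item $L\{u\}$ is a regular local ring of dimension $q+1$ with maximal ideal $(t,u)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(2) Write $f=g(t,u,b)$ and $b=t(\beta+b^*)$ with $\beta$ constant and $b^*(0)=0$. The convergent series $G(t,u,v)=g(t,u,t(\beta+v))$ satisfies $G(0,u,v)=g(0,u,0)=f(0,u)=0$. So $G=tG_1$ with $G_1$ convergent, and $f/t=G_1(t,u,b^*)$. The map $f\mapsto f(0,u)=g(0,u,0)$ is onto $\mathbb C\{u\}$ with kernel $(t)$.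

(3) Write $f=g(t,u,b)$, $h=g'(t,u,b)$. Setting all variables other than $u_q$ to zero gives the same series for $g$ and $f$, so $g$ is $u_q$-regular of order $r$. Divide $g'$ by $g$ in $\mathbb C\{t,u,v\}$ and put $v=b(t)$. The factorization $f=t^af_1$ follows from (2), and $f_1(0,u)\ne0$, so (A1) applies.

(4) We show by induction on $q$ that $L\{u\}$ is Noetherian; $L$ is. Let $I\ne0$ be an ideal and $0\neq f=t^af_1\in I$ with $f_1$ regular in $u_q$. The chain $L\{u\}\supset(t)\supset\dots\supset(t^a)\supset(f)$ has $a$ factors isomorphic to $L\{u\}/(t)=\mathbb C\{u\}$ and one isomorphic to $L\{u\}/(f_1)$, which by (3) is a finite module over the Noetherian ring $L\{u_1,\dots,u_{q-1}\}$. So $L\{u\}/(f)$ is a Noetherian module, $I/(f)$ is finitely generated, and so is $I$. The non-units are the $f$ with $f(0)=0$; by (2), $f-f(0,u)\in(t)$, so they form the ideal $(t,u)$. It has $q+1$ generators, whence $\dim\le q+1$, and $0\subset(t)\subset(t,u_1)\subset\dots\subset(t,u)$ is a chain of distinct primes by (2).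
\end{proof}

\subsection{The Jacobian criterion}

The derivation $\partial_t$ is not part of our structure: only the $\partial_{u_j}$ are used. The next lemma says that they suffice to compute the height of a prime not containing $t$. The condition is needed: for $P=(t)$ all $\partial_{u_j}f$, $f\in P$, lie in $P$.

\begin{lemma}\label{lem:jac}
Let $P\subset R=L\{u\}$ be a prime with $t\notin P$.
\begin{enumerate}
\item If $\sigma=\operatorname{ht}P$, there are $f_1,\dots,f_\sigma\in P$ such that some $\sigma$-minor of $\partial_uf$ is not in $P$.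
\item If $f_1,\dots,f_\sigma\in P$ and some $\sigma$-minor of $\partial_uf$ is not in $P$, then $\sigma\le\operatorname{ht}P$. If $\sigma=\operatorname{ht}P$, then the $f_i$ generate $PR_P$, and there is $g\in R\setminus P$ with $gP\subset(f_1,\dots,f_\sigma)$.
\item Let $\xi\in\mathbb C[[t,u]]^N$, let $\mathrm{ev}:L\{u,X\}\to\mathbb C[[t,u]]$ be the substitution $X\mapsto\xi$, and $P_\xi=\ker\mathrm{ev}$. The rank over $\operatorname{Frac}\mathbb C[[t,u]]$ of the rows $\mathrm{ev}(\partial_Xf)$, $f\in P_\xi$, equals $\operatorname{ht}P_\xi$.
\end{enumerate}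
The same statements hold for all primes of $\mathbb C\{u\}$, and for $\mathbb C\{u,X\}$ with $\xi\in\mathbb C[[u]]^N$.
\end{lemma}

\begin{proof}
(1) If $P\ne0$, then $q\geq1$, because the only nonzero prime of $L$ is $(t)$. Pick $0\neq f=t^af_1\in P$. Since $t\notin P$ we have $f_1\in P$, and $f_1$ is $u_q$-regular after a linear change. With $u'=(u_1,\dots,u_{q-1})$ and $P'=P\cap L\{u'\}$, the ring $R/P$ is finite over $L\{u'\}/P'$, so both have dimension $q+1-\sigma$ by (A3), (A4), and $\operatorname{ht}P'=q-(q+1-\sigma)=\sigma-1$. Also $t\notin P'$. After $\sigma$ steps and a linear change of $u$, the ring $R/P$ is finite over $R^0=L\{u_1,\dots,u_{q-\sigma}\}$ and $P\cap R^0=0$. As $R^0$ is normal, for $i>q-\sigma$ the minimal polynomial $p_i$ of the class of $u_i$ over $\operatorname{Frac}R^0$ has coefficients in $R^0$. Then $p_i(u_i)\in P$, while $p_i'(u_i)\notin P$ because $p_i'$ is nonzero of lower degree. The Jacobian matrix of these $\sigma$ elements in $u_{q-\sigma+1},\dots,u_q$ is diagonal with entries $p_i'(u_i)$, so its determinant is not in $P$. By (A6) some $\sigma$-minor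 in the original variables is not in $P$.

(2) Suppose $\sum a_if_i\in P^2R_P$ with $a_i\in R_P$. Applying $\partial_{u_j}$ gives $\sum a_i\partial_{u_j}f_i\in PR_P$ for all $j$, and since a $\sigma$-minor is a unit of $R_P$, all $a_i\in PR_P$. So the $f_i$ are linearly independent in $PR_P/P^2R_P$, which has dimension $\operatorname{ht}P$ by (A3). If $\sigma=\operatorname{ht}P$, they are a basis, and they generate $PR_P$ by Nakayama's lemma. Clearing denominators for finitely many generators of $P$ gives $g$.

(3) The ideal $P_\xi$ is prime and does not contain $t$, and a minor lies in $P_\xi$ if and only if its evaluation vanishes. By (1) and (2) the full rows $\mathrm{ev}(\partial_uf,\partial_Xf)$ have rank $\operatorname{ht}P_\xi$. Differentiating $f(t,u,\xi)=0$ gives $\mathrm{ev}(\partial_{u_i}f)=-\sum_j\mathrm{ev}(\partial_{X_j}f)\,\partial_{u_i}\xi_j$, so the $u$-columns are fixed combinations of the $X$-columns and can be omitted.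

For convergent series the proofs are the same with $t$ deleted.
\end{proof}

\subsection{Approximation in $L\{u\}$}

\begin{proposition}\label{prop:L7}
Let $f\in L\{u,X\}^r$ and $\xi\in\mathbb C[[t,u]]^N$ with $f(t,u,\xi)=0$. For each $c\ge1$ there is $\tilde\xi\in L\{u\}^N$ with $f(t,u,\tilde\xi)=0$ and $\tilde\xi\equiv\xi$ modulo $\mathfrak m^c$.
\end{proposition}

The proof is by induction on the number $q$ of variables $u$. One wants to divide by a Jacobian minor $\mathrm{ev}\,\delta$, reduce to a system in $q-1$ variables for the Weierstrass coefficients, and finish by a Newton step. The difficulty is that $t$ cannot be mixed with $u$ in a linear change, so $\mathrm{ev}\,\delta$ can be made $u_q$-regular only if $t\nmid\mathrm{ev}\,\delta$. Step~1 arranges this by adding unknowns. For instance, the gradient of $X_1^2-t^2X_2$ at a solution $(t\eta,\eta^2)$ is $(2t\eta,-t^2)$, which is divisible by $t$; adding the unknown $Y=X_1/t$ replaces the equation by $X_1-tY=0$, $Y^2-X_2=0$, whose Jacobian minor in $(X_1,X_2)$ is $-1$.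

\begin{proof}
For $q=0$ take $\tilde\xi=\xi$. Let $q\ge1$, $P=P_\xi$, $\sigma=\operatorname{ht}P$, $D=N-\sigma$; then $D\ge0$ by Lemma~\ref{lem:jac}(3). We find $\tilde\xi$ close to $\xi$ at which all of $P$ vanishes. If $\sigma=0$, then $P=0$ and we truncate $\xi$. Let $\sigma\ge1$, and let $a$ be the minimal $t$-order (the exponent of the largest power of $t$ dividing the series) of the evaluated $\sigma$-minors of $\partial_X(f_1,\dots,f_\sigma)$, over all $f_1,\dots,f_\sigma\in P$. It is finite by Lemma~\ref{lem:jac}(3).

\medskip
\noindent\emph{Step 1: reduction to $a=0$.} Let $a>0$. We construct $\xi^*=(\xi,\eta)$ whose invariants satisfy $\sigma^*\ge1$ and $(D^*,a^*)<(D,a)$ lexicographically. Since $P_\xi\subset P_{\xi^*}$, a solution of the problem for $\xi^*$ yields one for $\xi$, and the lexicographic order on $\mathbb N^2$ is a well-order; so finitely many repetitions lead to $a=0$.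

Let $V=\mathbb C[[t,u]]_{(t)}$, a discrete valuation ring with uniformizer $t$. Let $C=\mathbb C\{u,X\}$, let $P_0\subset C$ be the kernel of $X\mapsto\xi|_{t=0}$, and $s=\operatorname{ht}P_0$. By Lemma~\ref{lem:jac} there are $g_1,\dots,g_s\in P_0$ with an $s$-minor of $\partial_Xg$ not in $P_0$, and they generate $P_0C_{P_0}$. Let $\bar P=\{f\in L\{u,X\}:t\mid\mathrm{ev}f\}$. It is the preimage of $P_0$ under $f\mapsto f_0:=f|_{t=0}$, and $\mathrm{ev}\,h$ is a unit of $V$ for $h\notin\bar P$. We claim:
\begin{itemize}
\item[(i)] for $f\in\bar P$ there is $h\notin\bar P$ with $hf=\sum_ja_jg_j+tb$, where $a_j,b\in L\{u,X\}$;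
\item[(ii)] if $f\in P$ and $t$ divides all $\mathrm{ev}(\partial_{X_i}f)$, there is $h\notin\bar P$ with $hf=\sum_{j,k}a_{jk}g_jg_k+tb$, where $a_{jk},b\in L\{u,X\}$.
\end{itemize}
For (i), take $h\in C\setminus P_0$ with $hf_0=\sum a_jg_j$ in $C$; then $hf-\sum a_jg_j$ vanishes at $t=0$, and Lemma~\ref{lem:Lbasic}(2) applies. For (ii), write $f_0=\sum\alpha_jg_j$ with $\alpha_j\in C_{P_0}$. Modulo $P_0C_{P_0}$ we have $0\equiv\partial_Xf_0\equiv\sum\alpha_j\partial_Xg_j$, and an $s$-minor of $\partial_Xg$ is a unit of $C_{P_0}$; so $\alpha_j\in P_0C_{P_0}=(g)C_{P_0}$. Clear denominators and conclude as in (i).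

The new unknowns are the quotients of the $g_j$ by $t$. Put $\eta_j=\mathrm{ev}(g_j)/t\in\mathbb C[[t,u]]$, $P^*=P_{(\xi,\eta)}\subset L\{u,X,Y\}$, and $\gamma_j=g_j-tY_j\in P^*$; we still write $\mathrm{ev}$ for the substitution $(X,Y)\mapsto(\xi,\eta)$. Choose $f_1,\dots,f_\sigma\in P$ attaining $a$, and let $F=\mathrm{ev}\,\partial_Xf$, with rows $F_i$. All $\sigma$-minors of $F$ vanish modulo $t$, and $F$ modulo $t$ has entries in the domain $C/P_0\subset\mathbb C[[u]]$. So there are $c_i\in C$, not all in $P_0$, with $\sum\mathrm{ev}(c_i)F_i\equiv0$ modulo $t$. Replace one $f_i$ with $c_i\notin P_0$ by $\sum_kc_kf_k\in P$. Since $\mathrm{ev}f_k=0$, the new row is $\sum_k\mathrm{ev}(c_k)F_k$, and all $\sigma$-minors are multiplied by the unit $\mathrm{ev}(c_i)$ of $V$. After renumbering we may thus assume $F_1\equiv0$ modulo $t$.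

Every $f_i$ can now be divided by $t$ modulo the $\gamma_j$, and $f_1$ by $t^2$. For $i\ge2$, (i) and $g_j=\gamma_j+tY_j$ give
\begin{equation}\label{eq:star}
h_if_i=tf_i^*+\sum_ja_{ij}\gamma_j,\qquad f_i^*=b_i+\sum_ja_{ij}Y_j .
\end{equation}
By (ii), $hf_1=\sum a_{jk}g_jg_k+tb\equiv t\,(b+t\sum a_{jk}Y_jY_k)$ modulo the $\gamma_j$. Evaluating shows $t\mid\mathrm{ev}\,b$, so (i) gives $h'b=\sum d_jg_j+tb'\equiv t\,(\sum d_jY_j+b')$ with $h'\notin\bar P$. Hence, with $c_j'\in L\{u,X,Y\}$,
\begin{equation}\label{eq:starstar}
h'hf_1=t^2f_1^*+\sum_jc'_j\gamma_j,\qquad f_1^*=b'+\sum_jd_jY_j+h'\sum_{j,k}a_{jk}Y_jY_k .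
\end{equation}
Evaluating \eqref{eq:star} and \eqref{eq:starstar} shows $f_i^*\in P^*$ for all $i$. Let $J$ and $J^*$ be the evaluated Jacobian matrices in $(X,Y)$ of $(f_1,\dots,f_\sigma,\gamma)$ and $(f_1^*,\dots,f_\sigma^*,\gamma)$. Differentiate \eqref{eq:star}, \eqref{eq:starstar} and evaluate; the terms containing an undifferentiated $f_i$ or $\gamma_j$ vanish. So a unit of $V$ times the $i$th row of $J$ is $t$ (for $i=1$, $t^2$) times the $i$th row of $J^*$ plus a combination of the $\gamma$-rows. Consequently the $t$-order of each $(\sigma+s)$-minor of $J$ exceeds that of the same minor of $J^*$ by $\sigma+1$.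

It remains to find a minor of $J$ of order at most $a+\sigma$. We have $J=\begin{pmatrix}F&0\\ \Gamma&-tI_s\end{pmatrix}$, where $\Gamma=\mathrm{ev}\,\partial_Xg$ has an $s$-minor that is a unit of $V$. Choose $U\in GL_N(V)$ with $\Gamma U=(I_s,0)$ and write $FU=(F',F'')$, with $F'$ having $s$ columns. Multiplying the $X$-columns by $U$ and then adding $t$ times the first $s$ columns to the $Y$-columns turns $J$ into
\[
\begin{pmatrix}F'&F''&tF'\\ I_s&0&0\end{pmatrix}.
\]
By (A6) this does not change the minimal order of the $(\sigma+s)$-minors, and the minimal order of the $\sigma$-minors of $(F',F'')$ is $a$. Let it be attained on a set $A'$ of columns of $F'$ and a set $A''$ of columns of $F''$. The minor formed by the first $s$ columns, the columns $A''$ of the second block and the columns $A'$ of the third has order $a+|A'|\le a+\sigma$. So some $(\sigma+s)$-minor of $J^*$ has order at most $a-1$; in particular it is nonzero, and $\operatorname{ht}P^*\ge\sigma+s$ by Lemma~\ref{lem:jac}(2). If the inequality is strict, then $D^*=N+s-\operatorname{ht}P^*<D$. Otherwise $D^*=D$ and $a^*\le a-1$.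

\medskip
\noindent\emph{Step 2: the case $a=0$.} After renumbering the $X_j$ there are $f_1,\dots,f_\sigma\in P$ such that $\delta=\det(\partial f_i/\partial X_j)_{i,j\le\sigma}$ has $t\nmid\mathrm{ev}\,\delta$. By Lemma~\ref{lem:jac}(2) there is $g\notin P$ with $gP\subset(f_1,\dots,f_\sigma)$. Enlarge $c$ so that $c>\operatorname{ord}\mathrm{ev}\,g$. If $f_1,\dots,f_\sigma$ vanish at $\tilde\xi\equiv\xi$ modulo $\mathfrak m^c$, then $g(\tilde\xi)\ne0$ by (A7), so all of $P$ vanishes at $\tilde\xi$. It suffices to solve $f_1=\dots=f_\sigma=0$.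

For unknowns $A=(A_i)_{i<r}$ put $\Pi_A=u_q^r+\sum_{i<r}A_iu_q^i$, and let $u'=(u_1,\dots,u_{q-1})$. After a linear change of $u$, $(\mathrm{ev}\,\delta)^2$ is $u_q$-regular of some order $r\geq0$, so it is a unit times $\Pi_{\hat A}$ with $\hat A_i\in\mathbb C[[t,u']]$, $\hat A_i(0)=0$. Divide: $\xi_j=\Pi_{\hat A}\eta_j+\sum_{i<r}\hat R_{ji}(t,u')u_q^i$. The quotients $\eta_j$ may simply be truncated, and the remainders become unknowns in $q-1$ variables. Let $\tilde\eta_j$ be polynomials with $\tilde\eta_j\equiv\eta_j$ modulo $\mathfrak m^c$ and, with unknowns $R=(R_{ji})$ centered at $\hat R(0)$, set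
\[
X_j[A,R]=\Pi_A\tilde\eta_j+\sum_{i<r}R_{ji}u_q^i .
\]
At the center $t=0$, $u=0$, $A=0$, $R=\hat R(0)$ this equals $\xi_j(0)$, so $f_i(X[A,R])$ and $\delta(X[A,R])$ lie in $L\{u,A,R\}$. Divide by $\Pi_A$ using Lemma~\ref{lem:Lbasic}(3):
\[
\delta(X[A,R])^2=\Pi_AE_0+\sum_{k<r}\varphi_{0k}u_q^k,\qquad f_i(X[A,R])=\Pi_AE_i+\sum_{k<r}\varphi_{ik}u_q^k\quad(1\le i\le\sigma),
\]
with $\varphi_{ik}\in L\{u',A,R\}$, $E_i\in L\{u,A,R\}$. Since $\xi-X[\hat A,\hat R]=\Pi_{\hat A}(\eta-\tilde\eta)$ has entries in $\Pi_{\hat A}\mathfrak m^c$, we get $f_i(X[\hat A,\hat R])\in\Pi_{\hat A}\mathfrak m^c$ and $\delta(X[\hat A,\hat R])^2\in\Pi_{\hat A}(\text{unit}+\mathfrak m^c)$. By uniqueness of division by $\Pi_{\hat A}$, all $\varphi_{ik}(\hat A,\hat R)$ vanish, $E_0(\hat A,\hat R)$ is a unit, and $E_i(\hat A,\hat R)\in\mathfrak m^c$ for $i\ge1$. The induction hypothesis gives $\tilde A,\tilde R$ with entries in $L\{u'\}$, congruent to $\hat A,\hat R$ modulo $\mathfrak m^c$, with all $\varphi_{ik}(\tilde A,\tilde R)=0$. Put $X^0=X[\tilde A,\tilde R]\in L\{u\}^N$ and $\delta_0=\delta(X^0)$. Then $\delta_0^2=\Pi_{\tilde A}E_0(\tilde A,\tilde R)$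 with $E_0(\tilde A,\tilde R)$ a unit, so
\[
f_i(X^0)=\Pi_{\tilde A}E_i(\tilde A,\tilde R)=\delta_0^2\varepsilon_i,\qquad\varepsilon_i=(E_i/E_0)(\tilde A,\tilde R)\in L\{u\}\cap\mathfrak m^c .
\]

The error is divisible by the square of the Jacobian determinant, which is what a Newton step requires. Let $J_0=(\partial f_i/\partial X_j(X^0))_{i,j\le\sigma}$, so $J_0\operatorname{adj}(J_0)=\delta_0I_\sigma$. Add $\delta_0\operatorname{adj}(J_0)W$ to the first $\sigma$ components of $X^0$, with $W$ a $\sigma$-tuple of unknowns. In Taylor's formula the linear term is $\delta_0^2W$ and each quadratic term has the factor $\delta_0^2$, so $(f_1,\dots,f_\sigma)$ becomes $\delta_0^2(\varepsilon+W+\Theta(W))$ with $\Theta\in L\{u,W\}^\sigma$ in the square of the ideal $(W)$. The implicit function theorem gives $W\in L\{u\}^\sigma$, $W(0)=0$, with $\varepsilon+W+\Theta(W)=0$. This equation has the form $(I+\text{matrix over }\mathfrak m)\,W=-\varepsilon$, so $W\in\mathfrak m^c$. The resulting $\tilde\xi$ satisfies $\tilde\xi\equiv X^0\equiv X[\hat A,\hat R]\equiv\xi$ modulo $\mathfrak m^c$.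
\end{proof}

\section{Relations along trees}\label{sec:trees}

We return to the situation of Section~\ref{sec:normal}. If $n=0$, the orbits are points, so $\dim M=d+1=1$, $Z=t$, and $H$ has components in $L$; nothing is needed before Section~\ref{sub:conv}. In this section and the next, $n\ge1$.

\subsection{Trees and the numbers $e^{(j)}$}

Put $H_+=H$, $H_-=\bar H$, $Q_+=Q$, $Q_-=\bar Q$, and let $H^{(j)}_\pm(m,t)=(\partial_m^\alpha H_\pm(m,t))_{|\alpha|\le j}$ be the jet of order $j$ in the variables $m\in\mathbb C^{n+d}$; it has $N_j$ components, and $N_0=N'$.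

Equation \eqref{eq:cx} is a relation between $H_+$ and $H_-$ at two points linked by $\mathcal M$. We consider all relations of this kind among several linked points. The class of configurations must be closed under gluing at a point (for Lemma~\ref{lem:der}), which leads to trees; and reducing trees to paths requires Taylor expansions (Lemma~\ref{lem:path}), which leads to jets.

A \emph{tree} is a finite tree $T$ whose vertices $v$ carry a color $\epsilon(v)\in\{+,-\}$, opposite for adjacent vertices, and an \emph{order} $j_v\ge0$. Let $\mathcal P_T$ be the germ at $0$ of the space of $(t,(m_v)_{v\in T})$, $m_v=(x_v,y_v)\in\mathbb C^n\times\mathbb C^d$, such that $(m_v,m_{v'},t)\in\mathcal M$ for each edge $\{v,v'\}$ with $\epsilon(v)=+$. By \eqref{eq:Q}, the condition for an edge $\{v,v'\}$ can be solved from either side: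
\begin{equation}\label{eq:edge}
y_v=Q_{\epsilon(v)}(x_v,m_{v'},t)\iff y_{v'}=Q_{\epsilon(v')}(x_{v'},m_v,t).
\end{equation}
Hence for any choice of a root $v_0$, the functions $(t,m_{v_0},(x_v)_{v\ne v_0})$ are coordinates on $\mathcal P_T$: the $y_v$ are computed one after the other, moving away from the root. In particular a nonzero series in $(m_v,t)$ is nonzero in $\mathbb C[[\mathcal P_T]]$. Let $K_T=\operatorname{Frac}\mathbb C[[\mathcal P_T]]$. Let $R_T$ be the ring $L\{\cdot\}$ in these coordinates other than $t$ and in \emph{jet variables} $X_v$, $v\in T$, where $X_v$ has $N_{j_v}$ components and is centered at $H^{(j_v)}_{\epsilon(v)}(0)$. A change of root is a convergent change of coordinates fixing $t$, so $R_T$ does not depend on the root. Let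
\[
\mathrm{ev}:R_T\to\mathbb C[[\mathcal P_T]],\qquad X_v\mapsto H_v:=H^{(j_v)}_{\epsilon(v)}(m_v,t),\qquad\mathfrak c_T=\ker\mathrm{ev}.
\]
The elements of the prime ideal $\mathfrak c_T$, which does not contain $t$, are the \emph{relations} on $T$. If $T$ is a subtree of $T'$ with orders at most those in $T'$, choose the root in $T$: then $R_T\subset R_{T'}$, $\mathbb C[[\mathcal P_T]]\subset\mathbb C[[\mathcal P_{T'}]]$ and $\mathfrak c_T=\mathfrak c_{T'}\cap R_T$. If $\bar T$ is $T$ with colors exchanged, conjugation of coefficients exchanges $Q_\pm$ and $H_\pm$, so it maps $\mathfrak c_T$ onto $\mathfrak c_{\bar T}$.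

\begin{definition}
For $j\ge0$, let $e^{(j)}\le N_j$ be the maximum, over all trees $T$ and all vertices $v_0\in T$ of order $j$, of the rank over $K_T$ of the rows $\mathrm{ev}(\partial_{X_{v_0}}f)$, $f\in\mathfrak c_T$.
\end{definition}

By conjugation the maximum is attained for both colors of $v_0$. The number $e^{(j)}$ counts the independent conditions on the $j$-jet of $H$ at one point that can be written down when the jets at any linked points are regarded as known.

\begin{lemma}\label{lem:path}
The maximum $e^{(j)}$ is attained at an end vertex of a path (possibly a single vertex).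
\end{lemma}

\begin{proof}
Let $e=e^{(j)}$ be attained on $T$ with root $v_0$ by $f_1,\dots,f_e\in\mathfrak c_T$, and let $l$ be the maximal depth (distance to $v_0$) of a vertex. We fold $T$ onto a path $T'$ with vertices $0,\dots,l$, colored so that each $v\in T$ of depth $k$ has the color $\epsilon(k)$ of $k$. Let $(t,m_0,x_1,\dots,x_l)$ be the coordinates of $\mathcal P_{T'}$ and $m_k$ its points. Vertices of equal depth are moved to infinitesimally close points: with new variables $\eta_v$, define
\[
\theta:\mathbb C[[\mathcal P_T]]\to\mathbb C[[\mathcal P_{T'}]][[\eta]],\qquad m_{v_0}\mapsto m_0,\quad x_v\mapsto x_{k}+\eta_v\quad(v\ne v_0\text{ of depth }k).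
\]
It is injective, since putting $x_1=\dots=x_l=0$ recovers the original series with $x_v=\eta_v$. For $v$ of depth $k$ we have $\theta(m_v)=m_k+\mu_v$ with $\mu_v$ convergent and with components in the ideal $(\eta)$. Indeed $\mu_{v_0}=0$, and if $v'$ is the neighbor of $v$ of depth $k-1$, then $\theta(y_v)=Q_{\epsilon(k)}(x_k+\eta_v,m_{k-1}+\mu_{v'},t)$ is congruent to $y_k$ modulo $(\eta)$. By Taylor's formula
\[
\theta(H_v)=\sum_\gamma\frac{\mu_v^\gamma}{\gamma!}\,\partial_m^\gamma H^{(j_v)}_{\epsilon(k)}(m_k,t)=H^{(j_v)}_{\epsilon(k)}(m_k,t)+\sum_{\beta\ne0}\eta^\beta E_{v,\beta},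
\]
where $E_{v,\beta}$ is linear in the components of $H^{(j_v+|\beta|)}_{\epsilon(k)}(m_k,t)$ with convergent coefficients on $\mathcal P_{T'}$, because $\mu_v^\gamma$ has order at least $|\gamma|$ in $\eta$.

Lift $\theta$ to $R_T$. In $f\in R_T$ substitute the coordinates as in $\theta$, put $X_{v_0}=X_0$, and for $v\ne v_0$ of depth $k$ replace $X_v$ by the last expression with the derivatives of $H_{\epsilon(k)}$ at $(m_k,t)$ replaced by the corresponding jet variables at the vertex $k$ of $T'$. Expand in $\eta$ and let $f_\beta$ be the coefficient of $\eta^\beta$. It is a finite sum of products of two kinds of factors: derivatives of $f$ in the $x_v$ and $X_v$, taken at $x_v=x_k$ and $X_v=$ the jet variables of order at most $j_v$ at $k$, which lie in $L\{\cdot\}$ because the centers agree; and the linear forms $E_{v,\beta'}$, $|\beta'|\le|\beta|$, in the jet variables. So $f_\beta\in R_{T'}$ as soon as the vertex $0$ has order $j$ and the vertices $k\ge1$ have order at least $\max_vj_v+|\beta|$. By construction $\theta(\mathrm{ev}f)=\sum_\beta\eta^\beta\,\mathrm{ev}f_\beta$, so $f_\beta\in\mathfrak c_{T'}$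 if $f\in\mathfrak c_T$. Since $X_0$ enters only through $X_{v_0}$, we have $\partial_{X_0}f_\beta=(\partial_{X_{v_0}}f)_\beta$, and therefore
\[
\theta\big(\mathrm{ev}\,\partial_{X_{v_0}}f_i\big)=\sum_\beta\eta^\beta\,\mathrm{ev}\,\partial_{X_0}f_{i,\beta}.
\]
A nonzero $e$-minor of the rows $\mathrm{ev}\,\partial_{X_{v_0}}f_i$ stays nonzero under $\theta$. By multilinearity each of its $\eta$-coefficients is a finite sum of $e$-minors of rows $\mathrm{ev}\,\partial_{X_0}f_{i,\beta_i}$, $i\le e$. So for some $\beta_1,\dots,\beta_e$ these rows are independent, and only these $e$ relations are needed, so finite orders on $T'$ suffice.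
\end{proof}

For each $j$ we fix, once and for all:
\begin{itemize}
\item a path $T^{(j)}_+$ attaining $e^{(j)}$ at an end vertex, its \emph{root}, of color $+$ and order $j$, with further vertices $1,\dots,l_j$ of orders $o^{(j)}_1,\dots,o^{(j)}_{l_j}$;
\item an $e^{(j)}$-tuple $G^{(j)}_+$ of relations on it and a splitting $X=(X',X'')$ of the root variables, $X'$ having $e^{(j)}$ components, such that $\Delta^{(j)}_+=\det\partial_{X'}G^{(j)}_+$ has $\delta^{(j)}_+:=\mathrm{ev}\,\Delta^{(j)}_+\ne0$.
\end{itemize}
The conjugate objects are denoted $T^{(j)}_-,G^{(j)}_-,\Delta^{(j)}_-,\delta^{(j)}_-$.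

\subsection{The deformation $\Psi^{(j)}$}

The equations $G^{(j)}_+=0$, with the data at the other vertices evaluated, cut out a smooth formal variety through the jet $H^{(j)}_+$, of dimension $N_j-e^{(j)}$, over the field $K_{T^{(j)}_+}$. We parametrize it. Throughout, substitution of a series over a field is understood as follows. For $f\in R_T$ and a set $\mathcal V$ of vertices, put $X_v=H_v+W_v$ for $v\in\mathcal V$ and $X_v=H_v$ otherwise; this is a ring homomorphism $R_T\to\mathbb C[[\mathcal P_T]][[W]]$, $f\mapsto\sum_\alpha\mathrm{ev}(\partial_X^\alpha f)W^\alpha/\alpha!$. If $\Psi_v$ are series in variables $y$ over a field containing $\mathbb C[[\mathcal P_T]]$ with $\Psi_v(0)=H_v$, then ``substituting $X_v=\Psi_v$'' means putting $W_v=\Psi_v-H_v$. (In this subsection and in Section~\ref{sub:claim}, $y$ denotes deformation parameters.)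

Write $H^{(j)}_+=(H',H'')$ at the root of $T^{(j)}_+$. By (A2) over the ring $\mathbb C[[\mathcal P_{T^{(j)}_+}]][1/\delta^{(j)}_+]$ there is a series
\[
\Psi^{(j)}_+(y)=(\psi(y),H''+y),\qquad\psi(0)=H',
\]
with $y$ having as many components as $X''$, such that $G^{(j)}_+$ vanishes when $\Psi^{(j)}_+(y)$ is substituted at the root; and by (A2) over a field it is the only such series with coefficients in any extension field of $K_{T^{(j)}_+}$. Let $\Psi^{(j)}_-$ be its conjugate. For example, let $M=\mathbb C\times\mathbb R$ and $H=(\alpha(t),H_2(z,t))$. Then $X_1-\alpha(t)$ is a relation on a single vertex, so $e^{(0)}\ge1$; if $e^{(0)}=1$, one may take $G^{(0)}_+=X_1-\alpha(t)$, and $\Psi^{(0)}_+(y)=(\alpha,H_2+y)$.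

The maximality of $e^{(j)}$ implies that \emph{every} relation survives this deformation. We see this first infinitesimally. Let $T$ be a tree and $\mathcal V$ a set of vertices. Glue to each $v\in\mathcal V$ a separate copy $T_v$ of $T^{(j_v)}_{\epsilon(v)}$ by identifying its root with $v$; this gives a tree $T'$ in which $v$ still has order $j_v$. Let $G^v,\Delta^v,\Psi_v(y_v)$ be the objects attached to $T_v$, and $\Delta=\prod_v\Delta^v$. For each component $X''_{v,l}$ of $X''_v$ let
\[
\mathcal D_{v,l}=\partial_{X''_{v,l}}-\sum_r\Big((\partial_{X'_v}G^v)^{-1}\,\partial_{X''_{v,l}}G^v\Big)_r\,\partial_{X'_{v,r}},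
\]
a derivation of $R_{T'}[1/\Delta]$ with $\mathcal D_{v,l}G^v=0$.

\begin{lemma}\label{lem:der}
Each $\mathcal D_{v,l}$ maps $\mathfrak c_{T'}[1/\Delta]$ into itself. If $f\in\mathfrak c_{T'}$, substituting $X_v=\Psi_v(y_v)$ for $v\in\mathcal V$ and $X_v=H_v$ for $v\notin\mathcal V$ gives $0$ in $K_{T'}[[y]]$, $y=(y_v)_{v\in\mathcal V}$.
\end{lemma}

\begin{proof}
The map $\mathrm{ev}$ extends to $R_{T'}[1/\Delta]\to K_{T'}$ with kernel $\mathfrak c_{T'}[1/\Delta]$. Let $f\in\mathfrak c_{T'}$. The rows of $\mathrm{ev}\,\partial_{X_v}G^v$ are $e^{(j_v)}$ independent rows, so by maximality $\mathrm{ev}\,\partial_{X_v}f$ lies in their span. Now $\mathcal D_{v,l}f$ is the product of the row $\partial_{X_v}f$ with a fixed column that is annihilated by the rows of $\partial_{X_v}G^v$. So $\mathrm{ev}(\mathcal D_{v,l}f)=0$. The quotient rule extends this to $f/\Delta^k$.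

Let $\mathrm{ev}_y:R_{T'}\to K_{T'}[[y]]$ be the substitution in the statement. It reduces to $\mathrm{ev}$ for $y=0$; so $\mathrm{ev}_y(\Delta)$ has nonzero constant term, and $\mathrm{ev}_y$ extends to $R_{T'}[1/\Delta]$. Write $\Psi_v=(\psi_v,H_v''+y_v)$. By the chain rule
\[
\partial_{y_{v,l}}\mathrm{ev}_y(f)=\mathrm{ev}_y(\partial_{X''_{v,l}}f)+\sum_r\mathrm{ev}_y(\partial_{X'_{v,r}}f)\,\partial_{y_{v,l}}\psi_{v,r}.
\]
Besides $X_v$, the tuple $G^v$ involves only jet variables of $T_v$, which are not deformed, so $\mathrm{ev}_y(G^v)=0$ by definition of $\Psi_v$. Applying the formula to $G^v$ gives $\partial_{y_{v,l}}\psi_v=-\mathrm{ev}_y\big((\partial_{X'_v}G^v)^{-1}\partial_{X''_{v,l}}G^v\big)$, and therefore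
\[
\partial_{y_{v,l}}\mathrm{ev}_y(f)=\mathrm{ev}_y(\mathcal D_{v,l}f)\qquad\text{for all }f\in R_{T'}[1/\Delta].
\]
For $f\in\mathfrak c_{T'}$, every $y$-derivative of $\mathrm{ev}_y(f)$ at $y=0$ is thus the evaluation of an element obtained from $f$ by iterating the $\mathcal D_{v,l}$, and this is $0$ by the first part.
\end{proof}

A priori $\Psi^{(j)}_+$ depends on the auxiliary points of the path. It does not, and this allows us to attach it to a vertex of any tree.

\begin{lemma}\label{lem:indep}
There is $0\ne\lambda^{(j)}_+\in\mathbb C[[m,t]]$ such that $\Psi^{(j)}_+$ has coefficients in $\mathbb C[[m,t]][1/\lambda^{(j)}_+]$, where $m$ is the root point.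
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:der} with $T$ a copy of $T^{(j)}_+$, $\mathcal V$ its root, and $f$ the components of the tuple $G^{(j)}_+$ of $T$. Then $T'$ consists of two copies of the path with a common root, with coordinates $(t,m,x,x')$. The lemma says that the series $\Psi$ computed on the glued copy solves the equations of $T$; by uniqueness over $K_{T'}$ the two series coincide. So if $\alpha(m,x,t)/\delta(m,x,t)^r$, $\delta=\delta^{(j)}_+$, is a coefficient of a component of $\psi$, then
\[
\alpha(m,x,t)\,\delta(m,x',t)^r=\alpha(m,x',t)\,\delta(m,x,t)^r .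
\]
Write $\delta(m,x',t)=\sum_\gamma\delta_\gamma(m,t)x'^\gamma$, and likewise for $\alpha$. Let $\gamma_0$ be the smallest exponent, in the graded lexicographic order, with $\delta_{\gamma_0}\ne0$, and put $\lambda^{(j)}_+=\delta_{\gamma_0}$. The order is compatible with addition, so the coefficient of $x'^{r\gamma_0}$ in $\delta(m,x',t)^r$ is $\delta_{\gamma_0}^r$. Comparing the coefficients of $x'^{r\gamma_0}$ gives $\alpha(m,x,t)\,\delta_{\gamma_0}^r=\alpha_{r\gamma_0}(m,t)\,\delta(m,x,t)^r$; the coefficient of $\psi$ equals $\alpha_{r\gamma_0}/\delta_{\gamma_0}^r$.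
\end{proof}

Let $\lambda^{(j)}_-$ be the conjugate series. For a vertex $v$ of a tree put $\lambda_v=\lambda^{(j_v)}_{\epsilon(v)}(m_v,t)$ and $\Psi_v(y_v)=\Psi^{(j_v)}_{\epsilon(v)}(m_v,t;y_v)$.

\begin{proposition}\label{prop:persist}
Let $T$ be a tree, $\mathcal V$ a set of vertices and $f\in\mathfrak c_T$. Substituting $X_v=\Psi_v(y_v)$ for $v\in\mathcal V$ and $X_v=H_v$ for $v\notin\mathcal V$ gives $0$ in $\mathbb C[[\mathcal P_T]][\prod_{v\in\mathcal V}\lambda_v^{-1}][[y]]$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:indep} the result of the substitution lies in the stated ring, which is a subring of $K_{T'}[[y]]$; it vanishes there by Lemma~\ref{lem:der}, since $\mathfrak c_T\subset\mathfrak c_{T'}$.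
\end{proof}

\section{Propagation along a chain of Segre varieties}\label{sec:chains}

We now show that the maximal number of conditions on $H(m,t)$ can be realized by equations over $L$ that involve no other point.

\begin{proposition}\label{prop:C}
Let $e=e^{(0)}$. There is $B=(B_1,\dots,B_e)$ in $L\{m,X\}$, $X\in\mathbb C^{N'}$, such that $B(m,H(m,t))=0$ and some $e$-minor of $\partial_XB(m,H(m,t))$ is nonzero.
\end{proposition}

Here and below the variable $t$ is omitted from the arguments of elements of $L\{\cdot\}$ when convenient. The proof has three parts: chains starting from a fixed point sweep out an open set (Section~\ref{sub:rank}); equations over $L$ propagate from one point of a chain to the next (Section~\ref{sub:claim}); and since the open set swept out by a chain need not be a neighborhood of $0$ parametrized submersively at $x=0$, one doubles the chain so that it returns to the base point (Section~\ref{sub:return}).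

\subsection{The rank of chains in the slice $t=0$}\label{sub:rank}

Let $\epsilon(k)$ be $+$ for even $k$ and $-$ for odd $k$. Put $s^0=0$ and $s^k=(x_k,Q_{\epsilon(k)}(x_k,s^{k-1},0))$ for $k\ge1$, a holomorphic map of $(x_1,\dots,x_k)\in(\mathbb C^n)^k$ near $0$. Its \emph{generic rank} is the maximal rank of its differential, attained on a dense open set.

\begin{lemma}\label{lem:rank}
For some $\kappa\ge1$ the map $s^\kappa$ has generic rank $n+d$.
\end{lemma}

\begin{proof}
Let $\mathcal M_0=\mathcal M\cap\{t=0\}$, of dimension $2n+d$. It carries two foliations with $n$-dimensional leaves, obtained by fixing one of the points $m,m'$ and moving the other. We first translate \eqref{eq:minimal}. Embed $M_0$ in $\mathcal M_0$ by $m\mapsto(m,\bar m)$. As in Section~\ref{sec:normal}, real-analytic coordinates on $M_0$ extend to holomorphic coordinates on $\mathcal M_0$, so real-analytic vector fields on $M_0$ with complex coefficients extend to holomorphic vector fields on $\mathcal M_0$, compatibly with brackets. A section $\Xi$ of $T^cM_0$ is the sum of $\frac12(\Xi-iJ\Xi)$ and $\frac12(\Xi+iJ\Xi)$,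 with $J$ the complex structure. The first annihilates the functions $\bar m$, so its extension annihilates $m'$ and is tangent to the foliation moving $m$; the second extends to a field tangent to the other foliation. By \eqref{eq:minimal}, finitely many iterated brackets of fields tangent to one or the other foliation span $T\mathcal M_0$ at $0$, hence on a neighborhood $\mathcal U$ of $0$.

Let $\Phi_k(x_1,\dots,x_k)\in\mathcal M_0$ be the pair formed by $s^k$ and $s^{k-1}$, the point of color $+$ first. Let $\iota(x_1,\dots,x_k)=(x_1,\dots,x_k,x_{k+1})$ with $x_{k+1}$ the $x$-coordinate of $s^{k-1}$. By \eqref{eq:edge}, $s^{k+1}\circ\iota=s^{k-1}$, so $\Phi_{k+1}\circ\iota=\Phi_k$, and the generic rank of $\Phi_k$ does not decrease with $k$. Choose $k\ge1$ for which it is maximal, equal to $\varrho$; then $\Phi_{k+1}$ has rank at most $\varrho$ everywhere. Take $x^*$ with $\Phi_k(x^*)\in\mathcal U$ near which $\Phi_k$ has constant rank $\varrho$. The image of a small neighborhood of $x^*$ is a $\varrho$-dimensional manifold $\Sigma\subset\mathcal U$, and $T\Sigma$ is the image of $d\Phi_k$.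

Both foliations are tangent to $\Sigma$ along $\Sigma$. The leaf moving $s^k$ has tangent space $d\Phi_k(\partial_{x_k})\subset T\Sigma$. For the other, consider the image of $d\Phi_{k+1}$ at $\iota(x)$, $x$ near $x^*$. It contains $T\Sigma$ because $\Phi_{k+1}\circ\iota=\Phi_k$, and it has dimension at most $\varrho$, so it equals $T\Sigma$. It also contains $d\Phi_{k+1}(\partial_{x_{k+1}})$, the tangent space at $\Phi_k(x)$ of the leaf moving $s^{k+1}=s^{k-1}$ with $s^k$ fixed. Brackets of vector fields tangent to $\Sigma$ are tangent to $\Sigma$, so $T\Sigma=T\mathcal M_0$ along $\Sigma$, and $\Phi_k$ is a submersion at $x^*$. Both projections $\mathcal M_0\to\mathbb C^{n+d}$ are submersions by \eqref{eq:Q}, so $s^k$ is a submersion at $x^*$. Take $\kappa=k$.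
\end{proof}

\subsection{Equations over $L$ along the chain}\label{sub:claim}

We build a path in which each of the vertices $1,\dots,2\kappa$ is the root of a copy of the appropriate $T^{(j)}_\pm$ running toward lower indices. Put $j_{2\kappa}=0$ and define, for $k<2\kappa$ by descending recursion,
\[
j_k=\max\Big(\{0\}\cup\big\{o_i^{(j_{k+i})}:\ i\ge1,\ 1\le k+i\le2\kappa,\ i\le l_{j_{k+i}}\big\}\Big).
\]
Let $l=\max_{1\le k\le2\kappa}l_{j_k}$, and let $T$ be the path with vertices $-l,\dots,2\kappa$, the vertex $k$ having color $\epsilon(k)$ and order $j_k$. For $1\le k\le2\kappa$ the vertices $k,k-1,\dots,k-l_{j_k}$ contain $T^{(j_k)}_{\epsilon(k)}$ as a subtree, with root $k$ of the same order and the other orders in $T$ at least as large. Let $G^k,\Delta^k,\delta^k$ be the objects attached to this copy and $e_k=e^{(j_k)}$; the components of $G^k$ lie in $\mathfrak c_T$.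

As in Section~\ref{sec:model}, the initial points are frozen on arcs. The product of the series $\lambda_k$ and $\delta^k$, $1\le k\le2\kappa$, is nonzero in $\mathbb C[[\mathcal P_T]]$. By Lemma~\ref{lem:arc} it stays nonzero when the coordinates of $\mathcal P_T$ other than $t$ are set equal to $\mathbf ct$ for a suitable constant vector $\mathbf c$. This defines holomorphic arcs $m_k=a_k(t)$, $a_k(0)=0$, consecutive ones being linked by $\mathcal M$. Put
\[
q^k=a_k(t)\quad(-l\le k\le0),\qquad q^k=\big(x_k,Q_{\epsilon(k)}(x_k,q^{k-1},t)\big)\quad(1\le k\le2\kappa).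
\]
For $k\ge1$, $q^k$ is convergent in $(t,x_1,\dots,x_k)$ and $q^k|_{t=0}=s^k$; see Figure~\ref{fig:chain}. The substitution $m_k\mapsto q^k$ is a homomorphism $\pi:\mathbb C[[\mathcal P_T]]\to\mathbb C[[t,x_1,\dots,x_{2\kappa}]]$. The series $\pi(\lambda_k)$ and $\pi(\delta^k)$ are nonzero, because specializing each $x_k$ to the $x$-coordinate of $a_k(t)$ gives $q^k=a_k(t)$. Let $h^k=\pi(H_k)$. For $k\ge1$ its components are in $S_k=\mathbb C[[t,x_1,\dots,x_k]]$, and for $k\le0$ they are in $L$. For $k\geq1$ let $\Psi^k(y)=\pi(\Psi_k(y))$, a series with coefficients in $S_k[1/\pi(\lambda_k)]$, of the form $(\,\cdot\,,(h^k)''+y)$, with $\Psi^k(0)=h^k$.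

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.35]
\draw (-2,0)--(2,0)--(3,-0.5)--(2,-1)--(0,-1);
\draw[dotted] (0,0)--(0,-1) (1,0)--(1,-1) (2,0)--(2,-1);
\foreach \x/\y in {-2/0,0/0,2/0,2/-1,0/-1} \fill (\x,\y) circle (0.06);
\foreach \x/\y in {-1/0,1/0,3/-0.5,1/-1} \draw[fill=white] (\x,\y) circle (0.06);
\foreach \x in {-2,-1,0,1,2} \node[above] at (\x,0.05) {$q^{\x}$};
\node[right] at (3.05,-0.5) {$q^{3}$};
\foreach \x/\k in {2/4,1/5,0/6} \node[below] at (\x,-1.05) {$q^{\k}$};
\foreach \x/\k in {2/1,1/2,0/3} \node[left] at (\x,-0.5) {$u_{\k}$};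
\end{tikzpicture}
\caption{The chain for $\kappa=3$, $l=2$. Points joined by a solid segment are linked by $\mathcal M$; black points have color $+$ and white points color $-$. The points $q^{-2},q^{-1},q^0$ lie on fixed arcs depending on $t$, and each $q^k$, $k\ge1$, has a free coordinate $x_k$. The parameter $u_i$ is the difference of the $x$-coordinates of $q^{3+i}$ and $q^{3-i}$; for $u=0$ the chain folds onto itself and ends at $q^6=q^0$.}
\label{fig:chain}
\end{figure}

The relation $G^1$ gives equations over $L$ for $h^1$, since the earlier data are in $L$. The relation $G^2$ involves $h^1$, which is only formal. Proposition~\ref{prop:L7} provides approximations $\tilde h^1$ in $L\{x_1\}$, but the equations for $h^1$ do not determine it, and one has to know that $G^2$ still holds when $h^1$ is replaced by $\tilde h^1$ and $h^2$ is kept. Proposition~\ref{prop:persist} gives this, provided that the equations found for $h^1$ cut out exactly the image of $\Psi^1$. This is why the induction carries the whole deformation.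

\begin{lemma}\label{lem:I}
For $1\le k\le2\kappa$ there is an $e_k$-tuple $B^k$ in $L\{x_1,\dots,x_k,X_k\}$ with $B^k(x,\Psi^k(y))=0$ and $\det\partial_{X_k'}B^k(x,h^k)\ne0$.
\end{lemma}

\begin{proof}
Assume the statement for all $i\in I=\{1,\dots,k-1\}$. Put $S=S_k$, $K=\operatorname{Frac}S$, $W_I=(W_i)_{i\in I}$, $A=S[[W_I]]$, and $\mathfrak n=(W_I)$, a prime ideal of the Noetherian ring $A$. Since $A_{\mathfrak n}/\mathfrak n^rA_{\mathfrak n}=K[W_I]/(W_I)^r$, the completion of $A_{\mathfrak n}$ is $K[[W_I]]$.

Work on the subpath with vertices $-l,\dots,k$, on which $\pi$ takes values in $S$. In $G^k$ put $X_i=H_i+W_i$ for $1\le i\le k$ and $X_i=H_i$ for $i\le0$, and apply $\pi$ to the coefficients; this gives a tuple $\Gamma(W_I,W_k)$ in $A[[W_k]]$. As $\pi(\lambda_i)\ne0$, we can apply $\pi$ to the identity of Proposition~\ref{prop:persist} with $\mathcal V=\{1,\dots,k\}$: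
\begin{equation}\label{eq:Gamma}
\Gamma\big((\Psi^i(y_i)-h^i)_{i\in I},\ \Psi^k(y)-h^k\big)=0\quad\text{in }K[[(y_i)_{i\in I},y]].
\end{equation}
Substitute only for $W_k$ and expand:
\[
\Gamma\big(W_I,\Psi^k(y)-h^k\big)=\sum_\alpha c_\alpha(W_I)\,y^\alpha .
\]
The components of $c_\alpha$ lie in $A[1/\pi(\lambda_k)]$; let $\tilde c_\alpha$ be the product of $c_\alpha$ with a power of $\pi(\lambda_k)$ such that the components of $\tilde c_\alpha$ lie in $A$. By \eqref{eq:Gamma} they lie in the kernel of
\[
\omega:K[[W_I]]\to K[[(y_i)_{i\in I}]],\qquad W_i\mapsto\Psi^i(y_i)-h^i .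
\]
Let $\mathfrak b\subset A$ be the ideal generated by the components of the $B^i(x,h^i+W_i)$, $i\in I$. We claim that $\ker\omega=\mathfrak bK[[W_I]]$. By the induction hypothesis these components lie in $\ker\omega$, they vanish at $W_I=0$, and their Jacobian determinant in the $W_i'$ is nonzero there. By (A2), $K[[W_I]]/\mathfrak bK[[W_I]]$ is the power series ring $K[[(W_i'')_{i\in I}]]$, on which $\omega$ induces the isomorphism $W_i''\mapsto y_i$. This proves the claim. By (A5) the components of the $\tilde c_\alpha$ lie in $\mathfrak bA_{\mathfrak n}$. They generate a finitely generated ideal of $A$, so there is one $g\in A\setminus\mathfrak n$ such that all $g\tilde c_\alpha$ have components in $\mathfrak b$.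

Fix $c>\max(\operatorname{ord}g|_{W_I=0},\operatorname{ord}\pi(\delta^k))$. By Proposition~\ref{prop:L7} there are $\tilde h^i$ over $L\{x_1,\dots,x_i\}$, $i\in I$, with $B^i(x,\tilde h^i)=0$ and $\tilde h^i\equiv h^i$ modulo $\mathfrak m^c$. The substitution $W_i=\tilde h^i-h^i$ is a homomorphism $A\to S$ that kills $\mathfrak b$ and, by (A7), does not kill $g$. Hence $c_\alpha(\tilde h-h)=0$ for all $\alpha$. Let $B^k$ be obtained from $G^k$ by putting $m_i=q^i$, $X_i=\tilde h^i$ for $i\in I$ and $X_i=h^i$ for $i\le0$, leaving $X_k$ free. All substituted series lie in $L\{x_1,\dots,x_k\}$, so $B^k$ has components in $L\{x_1,\dots,x_k,X_k\}$ by Lemma~\ref{lem:Lbasic}(1). Moreover $B^k(x,h^k+W_k)=\Gamma(\tilde h-h,W_k)$, so $B^k(x,\Psi^k(y))=\sum_\alpha c_\alpha(\tilde h-h)y^\alpha=0$. Finally $\det\partial_{X_k'}B^k(x,h^k)$ is $\Delta^k$ evaluated with $\tilde h^i$ in place of $h^i$, $i\in I$; it is congruent to $\pi(\delta^k)$ modulo $\mathfrak m^c$, hence nonzero.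
\end{proof}

\subsection{Return to the base point}\label{sub:return}

\begin{proof}[Proof of Proposition~\ref{prop:C}]
The vertex $2\kappa$ has color $+$ and order $0$. Write $q=q^{2\kappa}$. Lemma~\ref{lem:I} with deformation parameter $0$ gives
\begin{equation}\label{eq:last}
B^{2\kappa}(x,H(q,t))=0,\qquad\det\partial_{X'}B^{2\kappa}(x,H(q,t))\ne0 .
\end{equation}
We want to use $m=q$ as part of a coordinate system. The map $x\mapsto q$ need not be a submersion at $x=0$, and at a point $x$ where it is one, the formal series $H(q,t)$ makes sense only if $q$ vanishes there for $t=0$. So we look for such points among the folded chains. Replace $x$ by coordinates $(\xi,u)$,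
\[
\xi=(x_1,\dots,x_\kappa),\qquad x_{\kappa+i}=x_{\kappa-i}+u_i\ \ (1\le i<\kappa),\qquad x_{2\kappa}=x_0(t)+u_\kappa,
\]
where $x_0(t)$ is the $x$-coordinate of $a_0(t)$. For $u=0$ we have $q^{\kappa+i}=q^{\kappa-i}$, $0\le i\le\kappa$: if $q^{\kappa+i-1}=q^{\kappa-i+1}$, then $q^{\kappa+i}$ and $q^{\kappa-i}$ have the same color and the same $x$-coordinate and are linked to the same point, so they agree by \eqref{eq:edge}. In particular $q(t,\xi,0)=a_0(t)$ and $q(0,\xi,0)=0$ for all $\xi$.

\emph{For generic $\xi$, the matrix $\partial_uq(0,\xi,0)$ has rank $n+d$.} Consider the manifold of paths $(m_0,\dots,m_\kappa)$ with $t=0$, consecutive points linked and $m_0$ of color $+$. The maps $\mathsf s=m_0$ and $\mathsf e=m_\kappa$ are submersions. For two surjective linear maps on a vector space, the restriction of one to the kernel of the other is surjective if and only if the pair is surjective onto the product, a condition symmetric in the two maps. At the path $(0,s^1(\xi),\dots,s^\kappa(\xi))$, the fiber of $\mathsf s$ is parametrized by $(x_1,\dots,x_\kappa)$, and $\mathsf e=s^\kappa$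 is a submersion on it for generic $\xi$ by Lemma~\ref{lem:rank}. Hence $\mathsf s$ is a submersion on the fiber of $\mathsf e$ at this path. That fiber is parametrized by $u$ through $m_{\kappa-i}=q^{\kappa+i}(0,\xi,u)$, and there $\mathsf s=q(0,\xi,u)$.

\emph{Specializing $\xi$.} Put $\beta(t,\xi,u,X)=B^{2\kappa}(x(t,\xi,u),X)=g(t,\xi,u,X,b(t))$ with $g$ convergent. Let $\Omega$ be a polydisc around $0$ in $\xi$-space so small that $g$ and $q$ are holomorphic near $\Omega\times\{0\}$, and let $\mathcal O(\Omega)$ be the ring of holomorphic functions on it. Then $\beta$ has components in $\mathcal O(\Omega)[[t,u,X]]$. Since $q(0,\xi,0)=0$, the components of $q$ lie in the ideal $(t,u)$ of $\mathcal O(\Omega)[[t,u]]$, and so do those of $H(q,t)$. Therefore $\beta(t,\xi,u,H(q,t))$ and $\mu=\det\partial_{X'}\beta(t,\xi,u,H(q,t))$ are defined over $\mathcal O(\Omega)[[t,u]]$. Taylor expansion of the coefficients at $\xi=0$ embeds this ring in $\mathbb C[[t,\xi,u]]$ compatibly with these substitutions, so by \eqref{eq:last} the first is $0$ and $\mu\ne0$. Choose $\xi^0\in\Omega$ at which some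 coefficient of $\mu$ and some $(n+d)$-minor of $\partial_uq(0,\xi,0)$ do not vanish. Then $\beta(t,\xi^0,u,X)=g(t,\xi^0,u,X,b(t))$ has components in $L\{u,X\}$, it vanishes at $X=H(q(t,\xi^0,u),t)$, and $\mu(t,\xi^0,u)\neq0$.

\emph{Eliminating the extra variables.} Take convergent coordinates $(t,m,v)$ at $0$ in $(t,u)$-space, with $m=q(t,\xi^0,u)$ and $v$ the $u$-variables not occurring in the chosen minor. In them $\beta(t,\xi^0,u,X)$ becomes $\beta^1$ over $L\{m,v,X\}$, with $\beta^1(t,m,v,H(m,t))=0$ and $\mu^1(t,m,v)=\det\partial_{X'}\beta^1(t,m,v,H(m,t))\ne0$. By Lemma~\ref{lem:arc} there is a constant vector $\mathbf c'$ with $\mu^1(t,m,\mathbf c't)\ne0$. Then $B(m,X)=\beta^1(t,m,\mathbf c't,X)$ has the required properties.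
\end{proof}

\section{End of the proof of Theorem~\ref{thm:B}}\label{sec:end}

\subsection{A solution in $L\{m\}$}

Let $n\geq1$. The equations $B$ of Proposition~\ref{prop:C} involve only $H$, and their conjugates only $\bar H$. A count of heights shows that together they imply \eqref{eq:cx}. Let $T$ be a single edge with vertices of colors $+,-$ and order $0$, so $\mathcal P_T=\mathcal M$. Let $R=R_T$, with jet variables $X,Y$, and $\mathfrak P=\mathfrak c_T$. By \eqref{eq:cx} the restrictions of $F_1,\dots,F_\nu$ to $\mathcal M$ lie in $\mathfrak P$. By definition of $e=e^{(0)}$, the rows $\mathrm{ev}\,\partial_Xf$, $f\in\mathfrak P$, have rank at most $e$, and so do the rows $\mathrm{ev}\,\partial_Yf$. So the rows $\mathrm{ev}(\partial_Xf,\partial_Yf)$ have rank at most $2e$, that is, $\operatorname{ht}\mathfrak P\le2e$ by Lemma~\ref{lem:jac}(3). The $2e$ components of $B(m,X)$ and $\bar B(m',Y)$ lie in $\mathfrak P$, and their Jacobian matrix in $(X,Y)$ is block diagonal, with a $2e$-minor whose evaluation is the product of a nonzero series in $(m,t)$ and a nonzero series in $(m',t)$.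 By Lemma~\ref{lem:jac}(2), $\operatorname{ht}\mathfrak P=2e$ and there is $g\in R\setminus\mathfrak P$ with $gF_i\in(B,\bar B)R$ for all $i$.

Let $c\ge\ell+1$ and $c>\operatorname{ord}\mathrm{ev}\,g$. Proposition~\ref{prop:L7} gives $\tilde H\in L\{m\}^{N'}$ with $B(m,\tilde H)=0$ and $\tilde H\equiv H$ modulo $\mathfrak m^c$. Conjugating coefficients, $\bar B(m',\overline{\tilde H}(m',t))=0$. By (A7), $g$ does not vanish at $X=\tilde H(m,t)$, $Y=\overline{\tilde H}(m',t)$, so \eqref{eq:cx} holds with $\tilde H$ in place of $H$. If $n=0$, put $\tilde H=H$.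

\subsection{Convergence in $t$}\label{sub:conv}

Write $\tilde H=G(m,t,b_1(t)+ib_2(t))$ with $G$ convergent, $G(0)=0$, and $b_1,b_2$ tuples of real formal series vanishing at $0$. Then $\overline{\tilde H}(m',t)=\bar G(m',t,b_1-ib_2)$. Splitting into real series is what lets us deform $\tilde H$ and $\overline{\tilde H}$ so that they remain conjugate. Let $\vartheta=(z,\chi,\tau)$, so that $(t,\vartheta)$ are coordinates on $\mathcal M$, and expand the convergent series
\[
F_i\big((m,t),(m',t),G(m,t,v_1+iv_2),\bar G(m',t,v_1-iv_2)\big)=\sum_\alpha F_{i,\alpha}(t,v_1,v_2)\,\vartheta^\alpha .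
\]
Equation \eqref{eq:cx} for $\tilde H$ says $F_{i,\alpha}(t,b_1,b_2)=0$ for all $i,\alpha$. Write $F_{i,\alpha}=F'_{i,\alpha}+iF''_{i,\alpha}$ with $F'_{i,\alpha},F''_{i,\alpha}\in\mathbb R\{t,v_1,v_2\}$. Since $b_1,b_2$ are real, $(b_1,b_2)$ annihilates all $F'_{i,\alpha}$ and $F''_{i,\alpha}$. Finitely many of these generate the same ideal of $\mathbb R\{t,v_1,v_2\}$ as all of them. Theorem~\ref{thm:artin} over $\mathbb R$ gives real convergent $\tilde b_1,\tilde b_2$, congruent to $b_1,b_2$ modulo $t^{\ell+1}$, which annihilate these generators and hence all $F_{i,\alpha}$. Put $h=G(m,t,\tilde b_1(t)+i\tilde b_2(t))$. It is convergent, $h\equiv\tilde H\equiv H$ modulo $\mathfrak m^{\ell+1}$, and $\bar h(m',t)=\bar G(m',t,\tilde b_1-i\tilde b_2)$. So $h$ satisfies \eqref{eq:cx}, and $\rho_i(Z,h(Z))=0$ on $M$ near $0$. This proves Theorem~\ref{thm:B}.\qed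

\begin{remark}
The constancy of the orbit dimension was used in Lemma~\ref{lem:orbitcoord}, which supplies $t$ and, through \eqref{eq:minimal}, Lemma~\ref{lem:rank}. The bound on the codimension makes $t$ a single variable, which is used in Section~\ref{sec:L} for division by $t$ and for the discrete valuation ring $V$. Theorem~\ref{thm:A} shows that Proposition~\ref{prop:L7} fails for the analogous rings with $t=(t_1,t_2)$. Indeed, \eqref{eq:div} is a linear equation for the unknown $k$ with coefficients in the analog of $L\{z\}$, and $k$ is its only formal solution. If $k$ were of the form $G(z,t,b(t))$, so would be all components of $H=(f_0,f_1,k)$, and the argument of Section~\ref{sub:conv}, which does not depend on the number of variables $t$, would produce a convergent solution.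
\end{remark}

\section{The classification}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The implication $(1)\Rightarrow(2)$ is trivial.

$(3)\Rightarrow(1)$. For $c\le1$ this is Theorem~\ref{thm:B}. Let $T^cM=0$. By the first reduction in Section~\ref{sub:red} we may assume that $M$ is generic, so $\dim M=N$. A real-analytic parametrization $(\mathbb R^N,0)\to(M,p)$ extends to a holomorphic map whose differential is onto $T_pM+iT_pM=\mathbb C^N$, hence to a local biholomorphism, which reduces us to $M=\mathbb R^N$ and Example~\ref{ex:real}.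

It remains to prove the last assertion, which gives $(2)\Rightarrow(3)$. Let $c\ge2$, $T^cM\ne0$, and $p=0\in M$. In coordinates $(Z_1,Z_2)$ as in (C1), let $t_1,\dots,t_c$ be the functions of $Z_1$ given by Lemma~\ref{lem:orbitcoord}, and let $z$ be a linear function of $Z_1$ that is nonzero on $T_0^cM$. The differentials $dz,dt_1,\dots,dt_c$ are independent at $0$: restricting a linear relation to $T^c_0M$ kills the coefficient of $dz$, and the $dt_i$ are independent. So $z,t_1,\dots,t_c$ are part of a holomorphic coordinate system on $\mathbb C^{N_1}$ near $0$. Over a neighborhood of $0$ in $\mathbb C^N$, define $S'$ by \eqref{eq:Sprime} with $z=z(Z)$, $w_1=t_1(Z)$, $w_2=t_2(Z)$; it is partially algebraic. Let $H=(f_0(t_1,t_2),f_1(t_1,t_2),k(z,t_1,t_2))$. Its first two components are real on $M$ because the $t_i$ are, and $\Phi$ vanishes on its graph by \eqref{eq:div}. At $(0,H(0))$ we have $d\Phi=da+db-2\,dt_2$ with $t_2$ a holomorphic coordinate, so the four real defining functions have independent differentials and $H$ satisfies \eqref{eq:graph}, as in the proof of Theorem~\ref{thm:A}.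

Let $h=(a,b,\tilde k)$ be convergent and satisfy \eqref{eq:graph}. Then $a|_M$ and $b|_M$ are real CR functions, so $a=\alpha(t_1,\dots,t_c)$ and $b=\beta(t_1,\dots,t_c)$ on $M$ with $\alpha,\beta$ convergent, by Lemma~\ref{lem:orbitcoord}(3). The identity $\alpha(t)+e^z\beta(t)-g(z,t_1)=(t_2-zt_1)\tilde k$ between holomorphic functions holds on $M$, hence near $0$ in $\mathbb C^{N_1}\times\{0\}$ by (C2). Put $z=u$, $(t_1,t_2)=(s,su)$ and all other coordinates equal to $0$. Lemma~\ref{lem:series} gives $\alpha(t_1,t_2,0,\dots,0)=f_0(t_1,t_2)$, which diverges, a contradiction.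
\end{proof}

\begin{thebibliography}{9}

\bibitem{Artin}
Artin, Invent. Math. \textbf{5} (1968).

\bibitem{AFCR}
\emph{On Artin approximation for formal CR mappings},
\texttt{https://people.qatar.tamu.edu/}\allowbreak\texttt{nordine.mir/}\allowbreak\texttt{MRL16\_published.pdf}.

\end{thebibliography}
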